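# Prescribed length sets in the power monoid of a linearly orderable monoid

## 1. Every finite subset of $\mathbb N_{\ge 2}$ is a length set

Throughout, $H$ is a multiplicatively written monoid with identity $1_H$, not assumed commutative or cancellative. We write $\mathcal P_{\mathrm{fin},1}(H)$ for the monoid of all finite subsets $X\subseteq H$ with $1_H\in X$, under setwise multiplication $XY=\{xy:x\in X,\,y\in Y\}$. Also $\mathbb N=\{0,1,2,\dots\}$, and $\mathbb N_{\ge2}$ is the set of integers $\ge 2$.

**Theorem 1.** Let $H$ be a linearly orderable monoid, $H\ne\{1_H\}$. Then every non-empty finite $L\subseteq\mathbb N_{\ge2}$ is the length set of some $X\in\mathcal P_{\mathrm{fin},1}(H)$.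

The statement of Theorem 1 is posed as a conjecture in the slides "Power monoids and a conjecture by Bienvenu and Geroldinger", http://imsc.uni-graz.at/AlgNTh/slides/Slides_Tringali_300323.pdf. The theorem says that the conjecture is true. We obtain it from a stronger statement, which controls the factorizations themselves and needs less about $H$.

**Theorem 2.** Let $H$ be a monoid satisfying the following condition.

> (C) For every $d\ge1$ there are pairwise commuting $x_1,\dots,x_d\in H$ such that the $7^d$ elements $x_1^{a_1}\cdots x_d^{a_d}$, $0\le a_i\le6$, are pairwise distinct.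

Let $r\ge1$ and let $n_1,\dots,n_r\ge2$ be integers, repetitions allowed. Then there is $X\in\mathcal P_{\mathrm{fin},1}(H)$ having, up to the order of the factors, exactly $r$ factorizations into atoms. Their lengths are $n_1,\dots,n_r$, and no two of them have an atom in common.

**Corollary 3.** If $H\ne\{1_H\}$ is linearly orderable, the family of length sets of elements of $\mathcal P_{\mathrm{fin},1}(H)$ consists exactly of $\{0\}$, $\{1\}$ and all non-empty finite subsets of $\mathbb N_{\ge2}$.

In plain words: fix in advance any finite list of numbers $\ge 2$, say $2$ and $100$. Then some finite set $X\ni 1_H$ can be broken into $2$ unbreakable pieces, and into $100$ unbreakable pieces, and into no other number of pieces.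

## 2. Units, atoms, length sets, orders

**Definition (units and atoms).** A unit of a monoid is an invertible element. An atom is a non-unit that is not a product of two non-units.

In $\mathcal P_{\mathrm{fin},1}(H)$ the identity is $\{1_H\}$. The following fact is used constantly: each factor of a product is contained in the product, because all the other factors contain $1_H$. In particular, $YZ=\{1_H\}$ forces $Y=Z=\{1_H\}$, so $\{1_H\}$ is the only unit.

**Definition (factorizations and length sets).** A factorization of $X$ is a finite sequence of atoms whose product is $X$; its length is the number of its terms. Two factorizations are the same up to order if one is a rearrangement of the other. The length set $\mathsf L(X)$ is the set of all integers $k\ge0$ such that $X$ is a product of $k$ atoms. The empty product is the identity.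

**Definition (linearly orderable).** $H$ is linearly orderable if there is a total order $\preceq$ on $H$ such that $x\prec y$ implies $uxv\prec uyv$ for all $u,v\in H$.

Examples are $(\mathbb N,+)$ with its usual order and $\mathbb N^d$ with the lexicographic order. A non-commutative example is the free monoid on a totally ordered alphabet, where one compares words first by length and then lexicographically. Indeed, if $|x|<|y|$, then $|uxv|<|uyv|$. If $|x|=|y|$ and the first difference is at position $i$, then the first difference of $uxv$ and $uyv$ is the same pair of letters at position $|u|+i$.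

Let $x\ne1_H$ in a linearly orderable $H$. If $1_H\prec x$, multiplying by $x^k$ gives $x^k\prec x^{k+1}$ for all $k$; if $x\prec1_H$, we get $x^{k+1}\prec x^k$ for all $k$. Either way
$$\text{all powers } x^0,x^1,x^2,\dots \text{ are distinct.} \tag{1}$$

**Theorem 2 implies Theorem 1.** Let $H\neq\{1_H\}$ be linearly orderable and pick $x\ne1_H$. Given $d$, put $x_i=x^{7^{i-1}}$ for $1\le i\le d$. These commute, and $x_1^{a_1}\cdots x_d^{a_d}=x^{a_1+7a_2+\dots+7^{d-1}a_d}$. For $0\le a_i\le6$ the exponents are pairwise distinct by uniqueness of base-$7$ expansions, so by (1) the elements are distinct. Hence (C) holds. Given $L=\{n_1,\dots,n_r\}$, the set $X$ from Theorem 2 has $\mathsf L(X)=L$.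

**Remark.** The argument shows more about (C). If some $x\in H$ has infinitely many powers, then all its powers are distinct, because $x^i=x^j$ with $i<j$ would make every power equal to one of $x^0,\dots,x^{j-1}$; so (C) holds. For a fixed $d$ we only needed $x^0,\dots,x^{7^d-1}$ to be distinct, so (C) also holds if $H$ has elements with arbitrarily long initial strings of distinct powers. It holds, too, for an infinite elementary abelian $p$-group with $p\ge7$: it is an infinite-dimensional vector space over $\mathbb F_p$, so for each $d$ we may take $x_1,\dots,x_d$ linearly independent, and exponents $0,\dots,6$ are distinct modulo $p$.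

## 3. Intervals and cubes by hand

Take $H=(\mathbb N,+)$, written additively, and write $[0,N]=\{0,1,\dots,N\}$. A sum $Y+Z$ of finite sets of integers has at least $|Y|+|Z|-1$ elements (Section 8 gives the argument for any linearly orderable $H$). So a sum of $k$ non-units has at least $k+1$ elements, and all factorization lengths of $Y$ are at most $|Y|-1$. A set $\{0,a\}$ with $a\ge1$ is an atom: both factors in a proper decomposition would equal $\{0,a\}$, and their sum contains $2a$.

* $[0,2]=\{0,1\}+\{0,1\}$. It is not an atom and lengths are at most $2$, so $\mathsf L([0,2])=\{2\}$.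
* $[0,3]=\{0,1\}+\{0,1\}+\{0,1\}=\{0,1\}+\{0,2\}$. So $\mathsf L([0,3])=\{2,3\}$.
* $[0,4]$ is the sum of four copies of $\{0,1\}$, and $[0,4]=\{0,1\}+\{0,1\}+\{0,2\}$, and $[0,4]=\{0,1\}+\{0,1,3\}$. The set $\{0,1,3\}$ is an atom: having three elements, it could only be a sum of two $2$-element sets $\{0,a\}+\{0,b\}=\{0,a,b,a+b\}$, which has three elements only if $a=b$, and then it is $\{0,a,2a\}$. So $\mathsf L([0,4])=\{2,3,4\}$.

Two lessons. First, these intervals produce no gaps: to get $\{2,4\}$ we must prevent the intermediate length $3$. Second, the monoid is not cancellative: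
$$\{0,1\}+\{0,2\}=[0,3]=\{0,1\}+\{0,1,2\}. \tag{2}$$
Knowing a product and one factor does not determine the other factor.

Now pass to $\mathbb N^d$. Let $\mathcal P(\mathbb N^d)$ be the monoid of finite subsets of $\mathbb N^d$ containing $0$, under setwise addition. As above, each summand is contained in the sum, and the only unit is $\{0\}$. Let $e_1,\dots,e_n$ be the standard basis of $\mathbb N^n$, let $[n]=\{1,\dots,n\}$, and for $K\subseteq[n]$ put
$$E_K=\Big\{\sum_{i\in I}e_i:I\subseteq K\Big\}=\sum_{i\in K}\{0,e_i\}.$$
So $E_K$ is the discrete cube on the coordinates in $K$; it has $2^{|K|}$ elements, and $E_\emptyset=\{0\}$. If $K$ is the disjoint union of $K'$ and $K''$, then $E_K=E_{K'}+E_{K''}$.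

**Lemma 4 (cubes factor uniquely).** If $A+B=E_K$ with $0\in A\cap B$ and $A,B\subseteq\mathbb N^n$, then $A=E_{K'}$ and $B=E_{K''}$, where $K$ is the disjoint union of $K'$ and $K''$. Each $\{0,e_i\}$ is an atom, the atoms dividing $E_K$ are exactly the $\{0,e_i\}$ with $i\in K$, and the only factorization of $E_K$ into atoms, up to order, is $\sum_{i\in K}\{0,e_i\}$.

*Proof.* We have $A,B\subseteq E_K$. Let $K'$ be the set of coordinates in which some element of $A$ equals $1$, and define $K''$ likewise from $B$. Both are subsets of $K$. They are disjoint, since for $i\in K'\cap K''$ some sum $\alpha+\beta$ with $\alpha\in A$, $\beta\in B$ would have $i$-th coordinate $2$. Moreover $A\subseteq E_{K'}$ and $B\subseteq E_{K''}$. Hence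
$$2^{|K|}=|A+B|\le|A||B|\le2^{|K'|+|K''|}\le2^{|K|},$$
and equality holds everywhere. So $A=E_{K'}$, $B=E_{K''}$, and $K'\cup K''=K$.

For $K=\{i\}$, one of $K',K''$ is empty, so $\{0,e_i\}$ is an atom. A divisor of $E_K$ is some $E_{K'}$ with $K'\subseteq K$; it is a unit if $K'=\emptyset$, an atom if $|K'|=1$, and a sum of two non-units if $|K'|\ge2$. Finally, let $E_K=A_1+\dots+A_k$ with atoms $A_i$. Applying the first part repeatedly, $A_i=E_{K_i}$ with $K$ the disjoint union of the $K_i$, and each $K_i$ is a singleton. $\square$

Thus singletons $L=\{n\}$ with $n\ge 2$ are realized over $\mathbb N^n$ by the cube $E_{[n]}$. The task is to mix several lengths without creating others.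

## 4. Divisible by two segments but not by their sum

Here is a natural plan. Take disjoint blocks $Y_1,\dots,Y_r$ of coordinates with $|Y_j|=n_j-1$, and look for one set $F$ and atoms $G^{(j)}$ with
$$F=E_{Y_j}+G^{(j)}\qquad(1\le j\le r).$$
Each such equation is a factorization of length $|Y_j|+1=n_j$. To exclude all others we want one "large" atom in each factorization, with the remaining factors forming a cube $E_K$. Then two things are needed:

1. $E_K$ can divide $F$ only if $K$ lies in a single block;
2. once $E_K$ is split off, the cofactor is forced, in spite of (2).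

To make the remaining factors form a cube, we can place a cube $E_{[n]}$ in $F$ as its layer at height $0$, in a new direction, and let Lemma 4 act there. Try the smallest case $r=2$, $n_1=n_2=2$, $Y_1=\{1\}$, $Y_2=\{2\}$, with
$$F=\big(E_{\{1,2\}}\times\{0\}\big)\cup\big(M\times\{1\}\big)\subseteq\mathbb N^2\times\mathbb N .$$
The first candidate is $M=E_{\{1,2\}}$, since it is divisible by both $\{0,e_1\}$ and $\{0,e_2\}$. But then $F$ is a three-dimensional cube, and its only factorization has length $3$. The attempt fails exactly because $M$ is also divisible by the sum $\{0,e_1\}+\{0,e_2\}$.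

So we need a finite $M\subseteq\mathbb N^2$ that is divisible by each of two segments and not by their sum. In pictures: $M=\{0,e_1\}+S$ for some $S$ if and only if every point of $M$ has a horizontal neighbor in $M$. Similarly for $e_2$ and vertical neighbors. And $M=\{0,e_1\}+\{0,e_2\}+S$ for some $S$ if and only if every point of $M$ lies in a $2\times2$ square contained in $M$.

How long should rows and columns be? Suppose they are intervals.

* If every non-empty row and column is an interval with exactly $2$ elements, the attempt fails again. Let $y_0$ be the height of the lowest non-empty row, $\{l,l+1\}$ say. The columns at $l$ and $l+1$ start at height $y_0$, so both are $\{y_0,y_0+1\}$. Therefore the row at height $y_0+1$ contains, hence equals, $\{l,l+1\}$. We have found a $2\times2$ square that uses up its two rows and two columns; remove it and repeat. So $M$ is a union of $2\times2$ squares.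
* A row with $4$ elements destroys requirement 2, by (2).
* A row with $3$ elements is harmless: $[0,2]=\{0,1\}+S$ forces $S\subseteq\{0,1\}$, then $0\in S$ to reach $0$, and $1\in S$ to reach $2$. So $S=\{0,1\}$.

Hence we look for lines of length $2$ or $3$, with some of length $3$. Take two diagonal squares and one bridging cell:
$$R=\{0,1\}^2\cup\{2,3\}^2\cup\{(2,1)\}=\{(0,0),(1,0),(0,1),(1,1),(2,1),(2,2),(3,2),(2,3),(3,3)\}.$$

**(R1)** Every non-empty row and column of $R$ is an interval with $2$ or $3$ elements. The rows $y=0,1,2,3$ are $\{0,1\},\{0,1,2\},\{2,3\},\{2,3\}$. The columns $x=0,1,2,3$ are $\{0,1\},\{0,1\},\{1,2,3\},\{2,3\}$.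

**(R2)** No $2\times2$ square $\{p,\,p+(1,0),\,p+(0,1),\,p+(1,1)\}\subseteq R$ contains $(2,1)$. Its corner $p$ would be one of $(2,1),(1,1),(2,0),(1,0)$, and the square would contain $(3,1),(1,2),(2,0),(2,0)$ respectively; none of these is in $R$.

The bridging cell has a horizontal neighbor $(1,1)$ and a vertical neighbor $(2,2)$, but no square.

## 5. The set $F$: a cube with one copy of $R$ per pair of blocks

With many blocks, $K$ meets two blocks if and only if it contains some $a\in Y_i$ and $b\in Y_j$ with $i<j$. We give each such pair its own layer and use $R$ there in the coordinates $(a,b)$.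

Let $n=\sum_j(n_j-1)$, and partition $[n]$ into blocks $Y_1,\dots,Y_r$ with $|Y_j|=n_j-1\ge1$. Let $D$ be the set of pairs $(a,b)$ with $a\in Y_i$, $b\in Y_j$, $i<j$. Let $m=1+|D|$, and denote the standard basis of $\mathbb N^m$ by $f_0$ and $f_{ab}$ for $(a,b)\in D$. Put
$$T=\{0,f_0\}\cup\{f_{ab}:(a,b)\in D\}\subseteq\mathbb N^m .$$
Define $M_q\subseteq\mathbb N^n$ for $q\in T$ by $M_0=M_{f_0}=E_{[n]}$ and
$$M_{f_{ab}}=\{x\in\mathbb N^n:(x_a,x_b)\in R,\ x_i\in\{0,1\}\text{ for }i\ne a,b\}.$$
Finally let
$$F=\{(x,q):q\in T,\ x\in M_q\}\subseteq\mathbb N^n\times\mathbb N^m=\mathbb N^d,\qquad d=n+m.$$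
Then $0\in F\subseteq[0,3]^d$.

For $G\subseteq\mathbb N^n\times\mathbb N^m$, the layer of $G$ at $q$ is $G_q=\{x:(x,q)\in G\}$, and $\pi$ denotes the projection to $\mathbb N^m$. So $F_q=M_q$ for $q\in T$, and $\pi(F)=T$. We identify $\mathbb N^n$ with $\mathbb N^n\times\{0\}$. If $V\subseteq\mathbb N^n$, adding $V$ does not change the height, so
$$(V+G)_q=V+G_q\quad\text{for every }q. \tag{3}$$
A summand of a set in $\mathcal P(\mathbb N^n)$ again lies in $\mathbb N^n$, so being an atom means the same in $\mathcal P(\mathbb N^n)$ and in $\mathcal P(\mathbb N^d)$.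

The vector $f_0$ guarantees $T\ne\{0\}$ even if $r=1$, when $D=\emptyset$. In that case $F=E_{[n]}+\{0,f_0\}$ is a cube of dimension $n+1=n_1$.

**Example.** Let $r=2$, $n_1=n_2=2$. Then $Y_1=\{1\}$, $Y_2=\{2\}$, $D=\{(1,2)\}$, $T=\{0,f_0,f_{12}\}$, and $F\subseteq\mathbb N^4$ has layers $E_{\{1,2\}},E_{\{1,2\}},R$, so $|F|=4+4+9=17$. We have $F=\{0,e_1\}+G^{(1)}=\{0,e_2\}+G^{(2)}$, where $G^{(1)}$ has layers $\{0,e_2\},\{0,e_2\},P$ and $G^{(2)}$ has layers $\{0,e_1\},\{0,e_1\},Q$, with
$$P=\{(0,0),(0,1),(1,1),(2,2),(2,3)\},\qquad Q=\{(0,0),(1,0),(2,1),(2,2),(3,2)\}.$$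
Row by row, $\{0,e_1\}+P$ gives $\{0,1\},\{0,1,2\},\{2,3\},\{2,3\}$, the rows of $R$; column by column, $\{0,e_2\}+Q$ gives $\{0,1\},\{0,1\},\{1,2,3\},\{2,3\}$, the columns of $R$. For $L=\{2,4\}$ one takes $n=4$, blocks of sizes $1$ and $3$, and three copies of $R$: here $|F|=16+16+3\cdot36=140$ and $d=8$.

## 6. How $F$ factors in $\mathcal P(\mathbb N^d)$

**Step 1: only one factor leaves height $0$.** The purpose is to isolate the large atom. It works because the sum of two non-zero elements of $T$ is never in $T$.

**Lemma 5.** Let $G\subseteq F$ with $\pi(G)=T$ and $G=A_1+\dots+A_k$, $0\in A_i$ for all $i$. Then exactly one $A_i$ has $\pi(A_i)\ne\{0\}$, and for it $\pi(A_i)=T$.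

*Proof.* We have $\pi(A_1)+\dots+\pi(A_k)=T$. Suppose $p\in\pi(A_i)$ and $p'\in\pi(A_{i'})$ are non-zero with $i\ne i'$. As the other summands contain $0$, all of $p,p',p+p'$ lie in $T$. But every non-zero element of $T$ has coordinate sum $1$, while $p+p'\neq 0$ has coordinate sum $2$: a contradiction. So at most one $\pi(A_i)$ differs from $\{0\}$. Since $T\ne\{0\}$, exactly one does, and it equals $T$. $\square$

**Step 2: a cube dividing $F$ lives in one block.** This is requirement 1 of Section 4, and here (R2) enters.

**Lemma 6.** If $E_K+G=F$ for some $K\subseteq [n]$ and $G\in\mathcal P(\mathbb N^d)$, then $K$ meets at most one of the blocks $Y_1,\dots,Y_r$.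

*Proof.* Suppose $a\in K\cap Y_i$ and $b\in K\cap Y_j$ with $i<j$, and put $q=f_{ab}$. By (3),
$$M_q=E_K+G_q=\{0,e_a\}+\{0,e_b\}+S,\qquad S=E_{K\setminus\{a,b\}}+G_q .$$
Since $(2,1)\in R$, the vector $2e_a+e_b$ lies in $M_q$. So there is $s\in S$ with
$$2e_a+e_b\in s+\{0,e_a\}+\{0,e_b\}\subseteq M_q .$$
Projecting to the coordinates $(a,b)$, with $p=(s_a,s_b)$, we get a $2\times2$ square contained in $R$ and containing $(2,1)$. This contradicts (R2). $\square$

**Step 3: each block cube does divide each layer.** This provides the factorizations we want.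

**Lemma 7.** For every block $Y_j$ and every $q\in T$ there is $S_q^{(j)}\subseteq\mathbb N^n$ with $E_{Y_j}+S_q^{(j)}=M_q$. For $q=0$ one can take $S_0^{(j)}=E_{[n]\setminus Y_j}$.

*Proof.* If $q\in\{0,f_0\}$, then $M_q=E_{[n]}$ and we take $S_q^{(j)}=E_{[n]\setminus Y_j}$. Let $q=f_{ab}$. As $a,b$ are in different blocks, $Y_j$ contains at most one of them.

If $a,b\notin Y_j$, take $S_q^{(j)}=\{x\in M_q:x_i=0\text{ for all }i\in Y_j\}$. In $M_q$ the coordinates in $Y_j$ range over $\{0,1\}$ independently of everything else, so $E_{Y_j}+S_q^{(j)}=M_q$.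

If $a\in Y_j$, let $P=\{p\in R:p+(1,0)\in R\}$. By (R1) every non-empty row of $R$ is an interval $[l,l+\varepsilon]$ with $\varepsilon\ge1$; the corresponding row of $P$ is $[l,l+\varepsilon-1]$, and $\{0,1\}+[l,l+\varepsilon-1]=[l,l+\varepsilon]$. Hence $R=\{(0,0),(1,0)\}+P$. Take
$$S_q^{(j)}=\{x\in M_q:(x_a,x_b)\in P,\ x_i=0\text{ for all }i\in Y_j\setminus\{a\}\}.$$
Adding $\{0,e_a\}$ turns the condition $(x_a,x_b)\in P$ into $(x_a,x_b)\in R$ (note $b\notin Y_j$), and adding $E_{Y_j\setminus\{a\}}$ frees the coordinates in $Y_j\setminus\{a\}$. So $E_{Y_j}+S_q^{(j)}=M_q$.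

If $b\in Y_j$, argue in the same way with columns: use $\{p\in R:p+(0,1)\in R\}$ in place of $P$, and interchange the roles of $a$ and $b$. $\square$

**Step 4: the cofactor of a cube is forced, layer by layer.** This is requirement 2. The set of all $s$ with $s+E_K\subseteq M_q$ is the largest possible cofactor. We show it is the only one, by producing for each such $s$ a point of $M_q$ that cannot be reached from any other $s''$.

**Lemma 8.** Let $q\in T$ and let $K$ be contained in some block $Y_j$. If $E_K+S=M_q$ with $S\subseteq\mathbb N^n$, then $S=\{s\in\mathbb N^n:s+E_K\subseteq M_q\}$. In particular $S$ is uniquely determined by $K$ and $q$.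

*Proof.* Let $\Gamma=\{s\in\mathbb N^n:s+E_K\subseteq M_q\}$. Clearly $S\subseteq\Gamma$. Let $s\in\Gamma$. We shall find $u\in E_K$ with the property
$$s+u=s''+u'',\ s''\in\Gamma,\ u''\in E_K\quad\Longrightarrow\quad s''=s. \tag{4}$$
This suffices: $s+u\in M_q=S+E_K$, so $s+u=s''+u''$ with $s''\in S\subseteq\Gamma$ and $u''\in E_K$, and (4) gives $s=s''\in S$.

Call $c\in K$ special if $q=f_{ab}$ and $c\in\{a,b\}$. Since $a$ and $b$ lie in different blocks and $K\subseteq Y_j$, there is at most one special coordinate. Suppose $s+u=s''+u''$ as in (4).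

For non-special $i\in K$, every $g\in\Gamma$ has $g\in M_q$ and $g+e_i\in M_q$, so $g_i$ and $g_i+1$ are in $\{0,1\}$, and $g_i=0$. Hence $s_i=s''_i=0$. For $i\notin K$ the vectors $u,u''$ vanish at $i$, so $s''_i=s_i$. Thus $s$ and $s''$ can differ only in a special coordinate. If there is none, $u=0$ works.

Let $c=a$ be special, with $q=f_{ab}$. Then $b\notin K$, so $s''_b=s_b$. The row of $R$ at height $s_b$ is non-empty, because $s\in M_q$. By (R1) it is an interval $[l,l+\varepsilon]$ with $\varepsilon\in\{1,2\}$. Since $s,\ s+e_a,\ s'',\ s''+e_a$ all lie in $M_q$, both $s_a$ and $s''_a$ lie in $[l,l+\varepsilon-1]$.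

* If $s_a=l$, choose $u=0$. From $s''_a+u''_a=l$ and $s''_a\ge l$ we get $s''_a=l=s_a$.
* If $s_a=l+1$ (so $\varepsilon=2$), choose $u=e_a$. From $s''_a+u''_a=l+2$, $s''_a\le l+1$ and $u''_a\le1$ we get $s''_a=l+1=s_a$.

In both cases $s''=s$. The case $c=b$ is the same with columns. $\square$

The bound $\varepsilon\le2$ is what makes the two endpoints of the row sufficient: a value of $s_a$ strictly inside $[l,l+\varepsilon-1]$ would be reachable from its neighbors, as in (2).

**Step 5: the large atoms.** Fix sets $S_q^{(j)}$ as in Lemma 7, with $S_0^{(j)}=E_{[n]\setminus Y_j}$, and put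
$$G^{(j)}=\{(x,q):q\in T,\ x\in S_q^{(j)}\}\qquad(1\le j\le r).$$
Each $S_q^{(j)}$ is non-empty because $M_q$ is, so $\pi(G^{(j)})=T$. Also $0\in G^{(j)}$, since $0\in S_0^{(j)}$. By (3) and Lemma 7, $F=E_{Y_j}+G^{(j)}$; in particular $G^{(j)}\subseteq F$. The purpose of this step is to show that $G^{(j)}$ does not break further.

**Proposition 9.** Each $G^{(j)}$ is an atom of $\mathcal P(\mathbb N^d)$. Hence $F=G^{(j)}+\sum_{i\in Y_j}\{0,e_i\}$ is a factorization of $F$ into $|Y_j|+1=n_j$ atoms.

*Proof.* $G^{(j)}$ is a non-unit, as $\pi(G^{(j)})=T\ne\{0\}$. Suppose $G^{(j)}=G'+G''$ with non-units $G',G''$. By Lemma 5 we may assume $\pi(G'')=\{0\}$, that is, $G''\subseteq\mathbb N^n$. Then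
$$F=E_{Y_j}+G^{(j)}=G'+V,\qquad V=E_{Y_j}+G''\subseteq\mathbb N^n .$$
Comparing layers at $0$ with (3) gives $E_{[n]}=G'_0+V$, where both sets contain $0$. By Lemma 4, $V=E_{K'}$ for some $K'\subseteq[n]$. As $E_{Y_j}\subseteq V$, we have $Y_j\subseteq K'$. Moreover $V\ne E_{Y_j}$: choose $0\ne g\in G''$; then $g+\sum_{i\in Y_j}e_i\in V$ has larger coordinate sum than every element of $E_{Y_j}$. So $K'\supsetneq Y_j$. If $r=1$, this is impossible because $Y_1=[n]$. If $r\ge2$, then $K'$ meets two blocks, which contradicts Lemma 6 for $F=E_{K'}+G'$. So $G^{(j)}$ is an atom. The sets $\{0,e_i\}$ are atoms by Lemma 4. $\square$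

**Step 6: nothing else.** We now show that the list is complete. An arbitrary factorization is cut into its large atom and a cube, and Lemmas 6, 7 and 8 identify both.

**Proposition 10.** Up to order, the $r$ factorizations of Proposition 9 are all the factorizations of $F$ into atoms of $\mathcal P(\mathbb N^d)$. No two of them have an atom in common.

*Proof.* Let $F=G_1+\dots+G_k$ with atoms $G_i$. By Lemma 5 exactly one of them, say $G:=G_1$, has $\pi(G)\ne\{0\}$, and $\pi(G)=T$. Put $V=G_2+\dots+G_k\subseteq\mathbb N^n$, with $V=\{0\}$ if $k=1$. The layer of $F=G+V$ at $0$ gives $G_0+V=E_{[n]}$; here $G_0$ denotes the layer of $G$ at $0\in\mathbb N^m$. By Lemma 4, $V=E_K$ for some $K\subseteq[n]$, and $G_2,\dots,G_k$ are, up to order, the sets $\{0,e_i\}$ with $i\in K$, each once. So $k=|K|+1$.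

By Lemma 6, $K\subseteq Y_j$ for some $j$. For every $q\in T$, (3) and Lemma 7 give
$$E_K+G_q=M_q=E_{Y_j}+S_q^{(j)}=E_K+\big(E_{Y_j\setminus K}+S_q^{(j)}\big),$$
where $G_q$ is the layer of $G$ at $q$. Both $G_q$ and $E_{Y_j\setminus K}+S_q^{(j)}$ are cofactors of $E_K$ in $M_q$, so Lemma 8 yields $G_q=E_{Y_j\setminus K}+S_q^{(j)}$. Since $\pi(G)=T=\pi(G^{(j)})$, all other layers are empty, and therefore
$$G=E_{Y_j\setminus K}+G^{(j)} .$$
Now $G$ is an atom and $G^{(j)}$ is a non-unit, so $E_{Y_j\setminus K}=\{0\}$. That is, $K=Y_j$ and $G=G^{(j)}$: our factorization is the $j$-th one.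

For the last statement, the small atoms $\{0,e_i\}$ of different factorizations are different because the blocks are disjoint. The $G^{(j)}$ are pairwise distinct because their layers at $0$ are the cubes $E_{[n]\setminus Y_j}$. And $G^{(j)}\ne\{0,e_i\}$ for all $i$, because $\pi(G^{(j)})\ne\{0\}$. $\square$

In particular the $r$ factorizations are pairwise different, so $F$ has exactly $r$ factorizations up to order, of lengths $n_1,\dots,n_r$.

## 7. From $\mathbb N^d$ to $H$: why exponents up to $6$

**Step 7: transfer along a map injective on $[0,6]^d$.** It remains to move $F$ into $\mathcal P_{\mathrm{fin},1}(H)$ without gaining or losing factorizations. Let $H$ satisfy (C), let $d=n+m$ be as in Section 5, let $x_1,\dots,x_d$ be as in (C), and put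
$$\psi:\mathbb N^d\to H,\qquad\psi(z)=x_1^{z_1}\cdots x_d^{z_d}.$$
Because the $x_i$ commute, $\psi$ is a monoid homomorphism, so $\psi(B+C)=\psi(B)\psi(C)$ for all $B,C\subseteq\mathbb N^d$. By (C) it is injective on $[0,6]^d$.

Injectivity on $[0,3]^d$, where $F$ lives, would not be enough for the argument. Let $H$ be the cyclic group of order $4$ with generator $x$, $d=1$ and $\psi(z)=x^z$. Then $\psi$ is injective on $A=[0,3]$ and $\psi(A)=H=H\cdot H$. The factors lift to $B=C=A$, but $B+C=[0,6]\ne A$: the equation in $H$ does not lift. Two subsets of $[0,3]^d$ have their sum in $[0,6]^d$, and this is where we need injectivity.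

Let $\mathcal S$ be the set of all $A\subseteq[0,3]^d$ with $0\in A$. The map $A\mapsto\psi(A)$ is injective on $\mathcal S$, takes values in $\mathcal P_{\mathrm{fin},1}(H)$, and $\psi(A)=\{1_H\}$ if and only if $A=\{0\}$.

**Lemma 11.** Let $A\in\mathcal S$.

1. If $\psi(A)=YZ$ with $Y,Z\in\mathcal P_{\mathrm{fin},1}(H)$, there are unique $B,C\in\mathcal S$ with $Y=\psi(B)$ and $Z=\psi(C)$, and they satisfy $B+C=A$.
2. If $A=B+C$ with $0\in B\cap C$, then $B,C\in\mathcal S$ and $\psi(A)=\psi(B)\psi(C)$.
3. $\psi(A)$ is an atom of $\mathcal P_{\mathrm{fin},1}(H)$ if and only if $A$ is an atom of $\mathcal P(\mathbb N^d)$.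

*Proof.* (1) We have $Y,Z\subseteq YZ=\psi(A)$, so $Y=\psi(B)$ and $Z=\psi(C)$ for some $B,C\subseteq A$. Since $1_H\in Y$, some $\beta\in B\subseteq[0,3]^d$ has $\psi(\beta)=1_H=\psi(0)$, and injectivity gives $\beta=0$. So $0\in B$, and likewise $0\in C$; thus $B,C\in\mathcal S$. Uniqueness is the injectivity of $A\mapsto\psi(A)$ on $\mathcal S$. Finally $\psi(B+C)=YZ=\psi(A)$, where $B+C$ and $A$ are both subsets of $[0,6]^d$. As $\psi$ is injective there, $B+C=A$.

(2) $B,C\subseteq B+C=A\subseteq[0,3]^d$, and $\psi$ is a homomorphism.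

(3) $\psi(A)$ is a unit if and only if $A$ is. By (1), a product of two non-units equal to $\psi(A)$ comes from a sum of two non-units equal to $A$; by (2), a sum of two non-units equal to $A$ gives a product of two non-units equal to $\psi(A)$. $\square$

*Proof of Theorem 2.* Let $X=\psi(F)$; note $F\in\mathcal S$. Suppose $X=X_1X_2\cdots X_k$ with atoms $X_i$. Here $k\ge1$, since $F\ne\{0\}$. We claim that there are $A_1,\dots,A_k\in\mathcal S$ with $X_i=\psi(A_i)$ and $A_1+\dots+A_k=F$. For $k=1$ take $A_1=F$. For $k\ge2$ apply Lemma 11(1) to $Y=X_1$ and $Z=X_2\cdots X_k$. This gives $A_1,C\in\mathcal S$ with $X_1=\psi(A_1)$, $X_2\cdots X_k=\psi(C)$ and $A_1+C=F$, and we repeat the argument with $C$ in place of $F$. By Lemma 11(3) the $A_i$ are atoms, so $F=A_1+\dots+A_k$ is a factorization. Conversely, let $F=A_1+\dots+A_k$ be a factorization into atoms. Each $A_i\subseteq F$ lies in $\mathcal S$, so $X=\psi(A_1)\cdots\psi(A_k)$ is a factorization of $X$ into atoms by Lemma 11(3).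

Hence the factorizations of $X$ are exactly the images of the factorizations of $F$. Since $A\mapsto\psi(A)$ is injective on $\mathcal S$, different atoms have different images. By Propositions 9 and 10, $X$ has, up to order, exactly $r$ factorizations, their lengths are $n_1,\dots,n_r$, and no two have an atom in common. $\square$

By Section 2 this also proves Theorem 1.

## 8. The complete list of length sets

*Proof of Corollary 3.* Let $H\ne\{1_H\}$ be linearly orderable.

**Step 8: all the listed sets occur.** Every non-empty finite $L\subseteq\mathbb N_{\ge2}$ occurs by Theorem 1. Next, let $x\ne1_H$. If $\{1_H,x\}=YZ$ with non-units $Y,Z$, then $Y,Z\subseteq\{1_H,x\}$ forces $Y=Z=\{1_H,x\}$, so $x^2\in\{1_H,x\}$, contrary to (1). So $\{1_H,x\}$ is an atom. We shall see below that the length set of an atom is $\{1\}$ and that of the identity is $\{0\}$.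

**Step 9: a size estimate bounds the lengths.** Let $y_1\prec\dots\prec y_s$ be the elements of $Y$ and $z_1\prec\dots\prec z_t$ those of $Z$. Then
$$y_1z_1\prec y_2z_1\prec\dots\prec y_sz_1\prec y_sz_2\prec\dots\prec y_sz_t ,$$
so
$$|YZ|\ge|Y|+|Z|-1. \tag{5}$$
A non-unit has at least $2$ elements, so by induction a product of $k$ non-units has at least $k+1$ elements. Therefore all factorization lengths of $X$ are at most $|X|-1$, and $\mathsf L(X)$ is finite.

**Step 10: every element has a factorization.** We use induction on $|X|$. The identity is the empty product. If $X$ is an atom, it is its own factorization. Otherwise $X=YZ$ with non-units $Y,Z$, and (5) with $|Y|,|Z|\ge2$ gives $|Y|,|Z|\le|X|-1$; by induction $Y$ and $Z$ factor into atoms, hence so does $X$. So $\mathsf L(X)$ is non-empty.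

**Step 11: lengths $0$ and $1$ stand alone.** If $0\in\mathsf L(X)$, then $X=\{1_H\}$; by Step 9 a product of $k\ge1$ atoms has at least $2$ elements, so $\mathsf L(X)=\{0\}$. If $1\in\mathsf L(X)$, then $X$ is an atom. It is not the identity, so $0\notin\mathsf L(X)$. If $X=A_1A_2\cdots A_k$ with $k\ge2$ atoms, then $A_1$ and $A_2\cdots A_k$ are non-units (the latter has at least $k\ge2$ elements by Step 9), contrary to $X$ being an atom. So $\mathsf L(X)=\{1\}$. In all remaining cases $\mathsf L(X)$ is a non-empty finite subset of $\mathbb N_{\ge2}$. $\square$
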